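# Transparent connections over Anosov manifolds of dimension at least three

## Theorem A and its consequence for the tangent bundle

Throughout, $(M,g)$ is a smooth closed Riemannian manifold of dimension $n$, taken connected (otherwise argue on each component), and $SM=\{(x,v)\in TM:|v|=1\}$ is its unit tangent bundle.

**Theorem A.** Let $n\ge 3$ and let $(M,g)$ be Anosov. Let $E\to M$ be a Euclidean or Hermitian vector bundle with a metric connection $\nabla$. Then $(E,\nabla)$ is transparent if and only if it is trivial, i.e. $E$ has a global parallel orthonormal frame.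

**Corollary.** If $n\ge 3$, a closed Anosov manifold (in particular, a closed negatively-curved manifold) is never transparent.

Now the words. The *geodesic flow* $\varphi_t$ on $SM$ moves $(x,v)$ for time $t$ along the geodesic with initial velocity $v$; its generator is denoted $X$. The manifold is *Anosov* if there is a continuous $d\varphi_t$-invariant splitting $T(SM)=\mathbb RX\oplus E^s\oplus E^u$ and constants $C,\lambda>0$ with $|d\varphi_t\zeta|\le Ce^{-\lambda t}|\zeta|$ for $\zeta\in E^s$, $t\ge0$, and $|d\varphi_{-t}\zeta|\le Ce^{-\lambda t}|\zeta|$ for $\zeta\in E^u$, $t\ge0$. Negative sectional curvature implies Anosov. In the Anosov case each non-trivial free homotopy class of closed curves contains exactly one closed geodesic, up to reparametrization.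

**Definition.** A metric connection $\nabla$ on $E$ is *transparent* if its parallel transport along every closed geodesic of $(M,g)$ is the identity. The manifold $(M,g)$ is *transparent* if $TM$ with the Levi-Civita connection is transparent.

So the question is this: can a curved manifold look flat to an observer who is only allowed to carry frames around closed geodesics? The problem comes with a result of Cekić–Lefeuvre: if $(M,g)$ is negatively curved and transparent then $\dim M\in\{2,4,8\}$, and hyperbolic metrics are never transparent except in dimension $2$. It asks whether transparent negatively-curved, or transparent Anosov, manifolds of dimension $\ge3$ exist. The Corollary says no to both. We shall not use the result just quoted.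

A Hermitian bundle may be treated as a Euclidean one. Indeed transparency and triviality are both statements about holonomy: $E$ is trivial exactly when parallel transport around every loop is the identity, and then transporting an orthonormal (or unitary) basis from one point gives the frame. **From now on $E$ is Euclidean of rank $r$.**

There is also a complement, which is not needed for the question. It weakens "Anosov" to "no conjugate points" but assumes from the start an object that, for transparent connections, we shall have to construct.

**Theorem B.** Let $n\ge3$, let $(M,g)$ be closed without conjugate points, $(E,\nabla)$ a Euclidean bundle with metric connection, and $(E_0,\nabla^0)$ a flat Euclidean bundle. Let $\pi:SM\to M$ be the projection and let $p:\pi^*E_0\to\pi^*E$ be a Lipschitz fibrewise isometric isomorphism, parallel along the flow lines of $X$. Then $\nabla$ is flat. If moreover $(M,g)$ is Anosov, $p$ is the pullback of a parallel isometry $E_0\to E$.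

## Surfaces, spheres and flat bundles by hand

**Oriented surfaces.** Any oriented Riemannian surface is transparent. Along a closed geodesic $\gamma$ the vector $\dot\gamma$ is parallel and returns to itself; transport preserves lengths and orientation, so it also fixes the unit normal. A hyperbolic surface is therefore transparent, Anosov and not flat, and the hypothesis $n\ge3$ cannot be removed. We shall see exactly where it enters.

**Round spheres.** On the round $S^n$, along a great circle, $\dot\gamma$ is parallel and the parallel normal fields are constant vectors in $\mathbb R^{n+1}$. So transport around every closed geodesic is the identity, while $S^n$ is not flat: the Anosov hypothesis cannot simply be dropped.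

**Flat bundles.** Suppose $\nabla$ is flat, $M$ is Anosov and $\nabla$ is transparent. Holonomy then depends only on homotopy classes and defines a homomorphism $\rho:\pi_1(M)\to O(r)$. A non-trivial $c\in\pi_1(M)$ is freely homotopic to a closed geodesic, so $\rho(c)$ is conjugate to the holonomy of that geodesic, which is the identity. Hence $\rho$ is trivial and so is $E$. This works for all $n\ge2$.

So everything is about forcing $\nabla$ to be flat. One reads curvature off holonomy by shrinking loops, but closed geodesics have length bounded below by twice the injectivity radius, so they cannot be shrunk. A different way of getting local information is needed.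

**Proof of the Corollary from Theorem A.** The purpose here is only to see that $R=0$ is impossible. If $TM$ were transparent, Theorem A would give a parallel frame of $TM$, so $R=0$. This contradicts negative curvature at once. For Anosov $M$, take $0\ne w\perp v$ and let $w(t)$ be the parallel field with $w(0)=w$ along the geodesic of $v$. As $R=0$, it is a Jacobi field with $w'=0$. By formula (3) in the next section this says that a non-zero vector $\zeta$ of $\ker\alpha=E^s\oplus E^u$ ($\alpha$ the contact form; see the next section and Section "The index form" for these facts) has $|d\varphi_t\zeta|$ bounded for $t\in\mathbb R$. But a vector with non-zero $E^u$-component is unbounded as $t\to+\infty$ (its $E^s$-component tends to $0$, its $E^u$-component grows at least like $e^{\lambda t}$), and one with non-zero $E^s$-component is unbounded as $t\to-\infty$. $\square$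

## Horizontal and vertical calculus on $SM$

Let $v$ be the tautological section of $\pi^*TM\to SM$, whose value at $(x,v)$ is $v$, and write $\nabla$ for pullback connections too. For $\zeta\in T(SM)$ put
$$\zeta_h=d\pi\,\zeta\in\pi^*TM,\qquad \zeta_v=\nabla_\zeta v\in\mathcal N:=v^\perp .$$
The map $\zeta\mapsto(\zeta_h,\zeta_v)$ is an isomorphism $T(SM)\cong\pi^*TM\oplus\mathcal N$: moving in the fibre direction changes $v$ and not $x$, and moving $x$ while parallel transporting $v$ has $\zeta_v=0$. We write $w^h$, $w^v$ for the horizontal and vertical lifts, and measure vectors of $T(SM)$ by $|\zeta|^2=|\zeta_h|^2+|\zeta_v|^2$. Then $X=v^h$, because geodesics transport their velocity. Put $R_vw=R(w,v)v$, a symmetric endomorphism of $\mathcal N$; for unit $w\perp v$, $\langle R_vw,w\rangle$ is the sectional curvature of the plane of $v,w$.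

**Brackets.** Torsion-freeness, and the definition of curvature applied to the section $v$, give
$$\nabla_\zeta\eta_h-\nabla_\eta\zeta_h=[\zeta,\eta]_h,\qquad \nabla_\zeta\eta_v-\nabla_\eta\zeta_v-[\zeta,\eta]_v=R(\zeta_h,\eta_h)v .$$
Let $w$ be a smooth local section of $\mathcal N$. Since $\nabla_Xv=0$, also $\nabla_Xw\in\mathcal N$. Take $\zeta=X$, so $X_h=v$, $X_v=0$. For $\eta=w^v$ we get $[X,w^v]_h=0-\nabla_{w^v}v=-w$ and $[X,w^v]_v=\nabla_Xw$. For $\eta=w^h$ we get $[X,w^h]_h=\nabla_Xw-\nabla_{w^h}v=\nabla_Xw$ and $[X,w^h]_v=-R(v,w)v=R_vw$. Thus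
$$[X,w^v]=-w^h+(\nabla_Xw)^v,\qquad [X,w^h]=(\nabla_Xw)^h+(R_vw)^v. \tag{1}$$

**The contact form.** Let $\alpha(\zeta)=\langle v,\zeta_h\rangle$. Then
$$d\alpha(\zeta,\eta)=\zeta\langle v,\eta_h\rangle-\eta\langle v,\zeta_h\rangle-\langle v,[\zeta,\eta]_h\rangle=\langle\zeta_v,\eta_h\rangle-\langle\eta_v,\zeta_h\rangle, \tag{2}$$
since the terms $\langle v,\nabla_\zeta\eta_h-\nabla_\eta\zeta_h-[\zeta,\eta]_h\rangle$ cancel. So $\alpha(X)=1$, and $\iota_Xd\alpha(\eta)=-\langle\eta_v,v\rangle=0$. Hence $L_X\alpha=0$: the flow preserves $\alpha$, $d\alpha$, and the volume form $d\mu:=\alpha\wedge(d\alpha)^{n-1}$, by which we orient $SM$. For an oriented surface ($n=2$) and $w=v^{\perp}$ the unit normal, $\alpha\wedge d\alpha\,(X,w^v,w^h)=1$, so $d\mu$ is area times angle.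

**Jacobi fields.** For $w,u\in\mathcal N$,
$$d\varphi_t(w^h+u^v)=J(t)^h+J'(t)^v,\qquad J''+R_vJ=0,\ J(0)=w,\ J'(0)=u. \tag{3}$$
Indeed, if $z(s)$ is a curve in $SM$ with velocity $\zeta=w^h+u^v$ at $s=0$ and $\gamma_s=\pi\varphi_tz(s)$, then $J=\partial_s\gamma_s|_{s=0}$ is the horizontal part of $d\varphi_t\zeta$, and the vertical part is $\nabla_s\dot\gamma_s=\nabla_t\partial_s\gamma_s=J'$. In constant curvature $-1$, $J=e^{-t}w(t)$ with $w(t)$ parallel solves the equation, so $E^s=\{w^h-w^v\}$, and likewise $E^u=\{w^h+w^v\}$.

**Weak derivatives along $X$.** For $f\in L^\infty(SM)$, $Xf$ is the distribution $\phi\mapsto-\int f\,X\phi\,d\mu$. For $Z\in L^\infty(SM;\mathcal N)$, the statement $\nabla_XZ=W$ means $\int\langle Z,\nabla_Xw\rangle d\mu=-\int\langle W,w\rangle d\mu$ for all smooth compactly supported local sections $w$ of $\mathcal N$. Such an $f$ can be wild across the flow: on a flat torus the indicator function of $\{v_1>0\}$ is flow-invariant, so $Xf=0$. Suppose $f$ and $Xf$ are bounded. In a flow box with coordinates $(t,y)$, $X=\partial_t$, flow-invariance gives $d\mu=m(y)\,dt\,dy$.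 Hence for a.e. $y$ the function $f(\cdot,y)$ has a bounded weak derivative, so $f$ has a representative Lipschitz in $t$ for a.e. $y$, with $\partial_tf=Xf$ a.e. For sections of $\mathcal N$, use components in a smooth $X$-parallel orthonormal frame in the flow box. Consequently the product rule holds for products of such functions and sections, and also when a factor is a measurable bounded field that is $C^1$ along every orbit with bounded derivative: for a.e. $y$ one multiplies Lipschitz functions of $t$. Testing with $\phi=1$ gives
$$\int_{SM}Xf\,d\mu=0. \tag{4}$$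

## From closed geodesics to a flow-parallel frame

A trivial bundle has a parallel frame on $M$. The first thing we get from transparency is a weaker object: a frame that lives on $SM$, depends on $v$, and is parallel in the flow direction only. This is a Livšic-type argument.

**Proposition 1.** If $n\ge2$, $(M,g)$ is Anosov and $(E,\nabla)$ is transparent, then $\mathcal E:=\pi^*E$ has a global Lipschitz orthonormal frame $e=(e_1,\dots,e_r)$ that is parallel along all flow lines of $X$.

On an oriented surface with $E=TM$ this frame can be written down: $e=(v,Jv)$, with $J$ the rotation by a right angle. It is parallel along geodesics, and certainly depends on $v$.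

We use three textbook facts. First, the Liouville measure of an Anosov geodesic flow is ergodic (Anosov), so some $v_0\in SM$ has a dense forward orbit. Second, *local product structure*: if $a,b$ are close enough, there are a unique small $\tau$ and a unique $y\in W^{ss}_{loc}(a)\cap W^{uu}_{loc}(\varphi_\tau b)$; they depend continuously on $a,b$, and $|\tau|$, $d(y,a)$, $d(y,\varphi_\tau b)$ are at most $C\,d(a,b)$. Moreover local strong stable leaves contract exponentially in forward time and local strong unstable leaves in backward time. Third, the *Anosov closing lemma*: if $T\ge T_0$ and $\delta=d(z,\varphi_Tz)<\delta_0$, there are $q\in SM$, $T'>0$ with $\varphi_{T'}q=q$, and an increasing homeomorphism $\sigma:[0,T]\to[0,T']$ with $d(\varphi_sz,\varphi_{\sigma(s)}q)\le C\delta$.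

**Step 1: exponential closeness to the closed orbit.** Closeness $C\delta$ over a time $T$ would only bound areas by $C\delta T$, which is useless for large $T$. So we upgrade the closing lemma: there are $C,\lambda>0$ and $p$ with $\varphi_{T'}p=p$ such that
$$|T-T'|\le C\delta,\qquad d(\varphi_sz,\varphi_sp)\le C\delta\,e^{-\lambda\min(s,T-s)}\quad(0\le s\le T). \tag{5}$$
Let $y\in W^{ss}_{loc}(q)\cap W^{uu}_{loc}(\varphi_\tau z)$ with $|\tau|\le C\delta$. For each $s$ let $\tau(s)$ and $y_s\in W^{ss}_{loc}(\varphi_{\sigma(s)}q)\cap W^{uu}_{loc}(\varphi_{\tau(s)}\varphi_sz)$ be given by the local product structure for $\varphi_{\sigma(s)}q$ and $\varphi_sz$; so $|\tau(s)|\le C\delta$ and $y_0=y$, $\tau(0)=\tau$. We claim $y_s=\varphi_{\sigma(s)}y$ and $s+\tau(s)=\sigma(s)+\tau$ for all $s$. The set of $s$ such that this holds on $[0,s]$ contains $0$ and is closed by continuity. It is open in $[0,T]$: if it contains $s$ and $s'>s$ is close to $s$, then by equivariance of the leaves $\varphi_{\sigma(s')}y$ is still in the local leaves $W^{ss}_{loc}(\varphi_{\sigma(s')}q)$ and $W^{uu}_{loc}(\varphi_{\sigma(s')+\tau}z)$,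 and $\varphi_{\sigma(s')+\tau}z=\varphi_{\tau'}\varphi_{s'}z$ with $\tau'=\sigma(s')+\tau-s'$ close to $\tau(s)$, hence small; uniqueness gives $\tau(s')=\tau'$, $y_{s'}=\varphi_{\sigma(s')}y$. So the claim holds, and $|\sigma(s)-s|=|\tau(s)-\tau|\le C\delta$; at $s=T$ this is $|T'-T|\le C\delta$. Contraction along $W^{ss}$ forward from time $0$, and along $W^{uu}$ backward from time $\sigma(T)=T'$, where the distance is at most $C\delta$, gives for $0\le t\le T'$
$$d(\varphi_ty,\varphi_tq)\le C\delta e^{-\lambda t},\qquad d(\varphi_ty,\varphi_{t+\tau}z)\le C\delta e^{-\lambda(T'-t)} .$$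
Put $p=\varphi_{-\tau}q$ and $s=t+\tau$, so that $\varphi_tq=\varphi_sp$. The triangle inequality gives (5) for $s\in[\tau,T'+\tau]$, after enlarging $C$, since $|\tau|,|T-T'|\le C\delta$. The remaining $s\in[0,T]$ are within $O(\delta)$ of this interval, and flowing for bounded time changes distances by at most a bounded factor.

**Step 2: holonomy is bounded by area.** This converts (5) into a statement about transport. Let $H:[0,T]\times[0,1]\to SM$ be a piecewise smooth rectangle and $F$ the curvature of $\mathcal E$. Trivialize $H^*\mathcal E$ by an orthonormal frame that is parallel in $u$ along the side $s=0$ and parallel in $s$ along each line $u=\text{const}$. The connection form is then $A\,du$ with $A(0,u)=0$ and $\partial_sA=F(\partial_sH,\partial_uH)$ in this frame. Transport along three sides is the identity in the frame, and along the side $s=T$ it solves $\dot g=-A(T,u)g$, so $\|g(1)-\mathrm{id}\|\le\int_0^1|A(T,u)|\,du$. Hence the holonomy around $\partial H$ differs from the identity by at most $\iint|F(\partial_sH,\partial_uH)|\,ds\,du$. In particular a loop of small length $\ell$ has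 holonomy $\mathrm{id}+O(\ell^2)$: cone it off by geodesics from its base point, in a fixed metric on $SM$.

**Step 3: almost closed orbits have almost trivial transport.** Let $P^T_z:\mathcal E_z\to\mathcal E_{\varphi_Tz}$ ($T\in\mathbb R$) be parallel transport along the flow and $\tau_{z\to z'}$ parallel transport along the short minimizing geodesic of $SM$. We show that
$$\|P^T_z-\tau_{z\to\varphi_Tz}\|\le C\delta\qquad(T\ge T_0,\ \delta=d(z,\varphi_Tz)<\delta_0). \tag{6}$$
With $p,T'$ from Step 1, let $H(s,u)=\exp_{\varphi_sz}(u\exp_{\varphi_sz}^{-1}(\varphi_sp))$. Then $|\partial_uH|=d(\varphi_sz,\varphi_sp)$, and $|\partial_sH|\le C$ because $(x,y,u)\mapsto\exp_x(u\exp_x^{-1}y)$ has bounded derivative near the diagonal and $|X|$ is bounded. By (5) the integral in Step 2 is at most $C\int_0^Td(\varphi_sz,\varphi_sp)\,ds\le C'\delta$, *uniformly in $T$*. So $P^T_z$ is $C\delta$-close to $\tau_{\varphi_Tp\to\varphi_Tz}\,P^T_p\,\tau_{z\to p}$. The orbit of $p$ projects to a closed geodesic, so transparency gives $P^{T'}_p=\mathrm{id}$, hence $P^T_p=P_p^{T-T'}$. The composition is now transport along a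 path of length $O(\delta)$ from $z$ through $p$ and $\varphi_{T-T'}p=\varphi_Tp$ to $\varphi_Tz$. By the last remark of Step 2 it differs from $\tau_{z\to\varphi_Tz}$ by $O(\delta^2)$. This proves (6).

**Step 4: constructing $e$.** We define $e$ along one dense orbit and extend it by the Lipschitz estimate. The orbit of $v_0$ is dense and $\dim SM>1$, so it is not periodic; and each forward tail is dense, since only an arc, which has empty interior, is removed. Choose an orthonormal frame $e(v_0)$ and set $e(\varphi_tv_0)=P^t_{v_0}e(v_0)$, $t\ge0$. Let $z=\varphi_tv_0$, $z'=\varphi_{t'}v_0$ be at small distance $\delta>0$. Choose $S\ge\max(t,t')+T_0$ with $d(\varphi_Sv_0,z)<\delta$; then $d(\varphi_Sv_0,z')<2\delta$. By (6), $e(\varphi_Sv_0)$ is $C\delta$-close both to the geodesic transport of $e(z)$ and to that of $e(z')$. The geodesic triangle $z,\varphi_Sv_0,z'$ has holonomy $\mathrm{id}+O(\delta^2)$. Therefore $|e(z')-\tau_{z\to z'}e(z)|\le C\delta$. In smooth local trivializations $\tau_{z\to z'}=\mathrm{id}+O(\delta)$, so $e$ is Lipschitz on a dense set and extends to a Lipschitz orthonormal frame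 on $SM$. By continuity $e(\varphi_sz)=P^s_ze(z)$ for all $z$ and $s\ge0$, hence for all $s\in\mathbb R$. $\square$

## The inhomogeneous Jacobi equation of a flow-parallel frame

In this section and in "The Chern–Simons form against $(d\alpha)^{n-2}$" below, $M$ is any closed manifold and $e$ is a Lipschitz orthonormal frame of $\mathcal E=\pi^*E$, parallel along flow lines. To prove Theorem A we want $e$ not to depend on $v$. So we differentiate $e$ vertically and ask what equation the result satisfies. Let
$$\omega_{ab}=\langle e_a,\nabla e_b\rangle,\qquad \Omega_{ab}=\langle e_a,Fe_b\rangle,\quad F=\pi^*F^E ,$$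
where $F^E$ is the curvature of $E$. By Rademacher's theorem $e$ is differentiable a.e., so $\omega$ is an $L^\infty$ one-form with values in $\mathfrak{so}(r)$. At points of differentiability $\nabla_Xe=0$, so $\omega(X)=0$ a.e. Define $Z_{ab},Y_{ab},\Theta_{ab}\in L^\infty(SM;\mathcal N)$ by
$$\langle Z_{ab},w\rangle=\omega_{ab}(w^v),\quad\langle Y_{ab},w\rangle=\omega_{ab}(w^h),\quad\langle\Theta_{ab},w\rangle=\Omega_{ab}(X,w^h)\qquad(w\in\mathcal N).$$
Here $Z$ is the vertical derivative of the frame, $Y$ the horizontal derivative transverse to the flow, and $\Theta$ the curvature seen by the flow: $\langle\Theta_{ab},w\rangle=\langle e_a,F^E(v,w)e_b\rangle$.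

For smooth $e$ the structure equation $d\omega=\Omega-\omega\wedge\omega$ holds pointwise. Ours is only Lipschitz, so we first approximate.

**Lemma 2.** There are smooth orthonormal frames $e_\varepsilon\to e$ uniformly, with $\nabla e_\varepsilon$ bounded in $L^\infty$ and $\nabla e_\varepsilon\to\nabla e$ in $L^p$ for all $p<\infty$.

*Proof.* Take a finite cover by charts $U_j$ with smooth orthonormal frames $f_j$ and a subordinate partition of unity $(\chi_j)$; write $e=f_jh_j$ with $h_j$ Lipschitz. Let $h_j^\varepsilon$ be the mollification of $h_j$ near $\operatorname{supp}\chi_j$ and $\tilde e_\varepsilon=\sum_j\chi_jf_jh_j^\varepsilon$. Since $dh_j^\varepsilon$ is the mollification of $dh_j\in L^\infty$, it is bounded and converges to $dh_j$ in $L^p$. In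
$$\nabla\tilde e_\varepsilon=\sum_jd\chi_j\,f_jh_j^\varepsilon+\sum_j\chi_j\big((\nabla f_j)h_j^\varepsilon+f_j\,dh_j^\varepsilon\big)$$
the first sum tends uniformly to $\sum_jd\chi_j\,e=0$ and the second tends to $\sum_j\chi_j\nabla e=\nabla e$ in $L^p$. The frame $\tilde e_\varepsilon$ need not be orthonormal, so consider the Gram matrices $G_\varepsilon=(\langle\tilde e_{\varepsilon,a},\tilde e_{\varepsilon,b}\rangle)$. They tend to $\mathrm{Id}$ uniformly; $dG_\varepsilon$ is bounded and tends in $L^p$ to $d\langle e_a,e_b\rangle=0$. Since $G\mapsto G^{-1/2}$ is smooth near $\mathrm{Id}$, $d(G_\varepsilon^{-1/2})$ is bounded and tends to $0$ in $L^p$. So $e_\varepsilon=\tilde e_\varepsilon G_\varepsilon^{-1/2}$ is orthonormal and has the required properties. $\square$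

Write $\omega_\varepsilon,\Omega_\varepsilon$ for the forms of $e_\varepsilon$: $\omega_\varepsilon$ is bounded, $\omega_\varepsilon\to\omega$ in $L^p$ for $p<\infty$, $\Omega_\varepsilon\to\Omega$ uniformly, and $d\omega_\varepsilon=\Omega_\varepsilon-\omega_\varepsilon\wedge\omega_\varepsilon$.

**Lemma 3.** Weakly, $\nabla_XZ_{ab}=-Y_{ab}$ and $\nabla_XY_{ab}=R_vZ_{ab}+\Theta_{ab}$. Consequently, with
$$I(Z):=\int_{SM}\big(|\nabla_XZ|^2-\langle R_vZ,Z\rangle\big)\,d\mu,\qquad\text{one has}\qquad \sum_{a,b}I(Z_{ab})=\sum_{a,b}\int_{SM}\langle Z_{ab},\Theta_{ab}\rangle\,d\mu. \tag{7}$$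

*Proof.* The first task is the structure equation in the direction $X$. For a smooth local vector field $\zeta$, evaluating $d\omega_\varepsilon=\Omega_\varepsilon-\omega_\varepsilon\wedge\omega_\varepsilon$ on $(X,\zeta)$ gives
$$X(\omega_\varepsilon(\zeta))-\zeta(\omega_\varepsilon(X))-\omega_\varepsilon([X,\zeta])=\Omega_\varepsilon(X,\zeta)-[\omega_\varepsilon(X),\omega_\varepsilon(\zeta)].$$
Since $\omega_\varepsilon(X)\to\omega(X)=0$ in $L^p$ and $\omega_\varepsilon(\zeta)$ is bounded, the commutator tends to $0$ in $L^p$, and $\zeta(\omega_\varepsilon(X))\to0$ as a distribution. In the limit,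
$$X(\omega(\zeta))=\omega([X,\zeta])+\Omega(X,\zeta).$$
Now insert lifts of a local section $w$ of $\mathcal N$ and use (1). For $\zeta=w^v$ we have $\Omega(X,w^v)=0$, because $\Omega$ comes from a pullback, so $X\langle Z_{ab},w\rangle=-\langle Y_{ab},w\rangle+\langle Z_{ab},\nabla_Xw\rangle$. For $\zeta=w^h$ we get $X\langle Y_{ab},w\rangle=\langle Y_{ab},\nabla_Xw\rangle+\langle Z_{ab},R_vw\rangle+\langle\Theta_{ab},w\rangle$. Integrating these for compactly supported $w$ gives the two weak equations.

So $Z_{ab},Y_{ab}$ are bounded with bounded weak derivative along $X$, and the product rule and (4) apply to $\langle Z_{ab},Y_{ab}\rangle$: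
$$\int\langle Z_{ab},\Theta_{ab}\rangle d\mu=\int\langle Z_{ab},\nabla_XY_{ab}-R_vZ_{ab}\rangle d\mu=\int\big(-\langle\nabla_XZ_{ab},Y_{ab}\rangle-\langle R_vZ_{ab},Z_{ab}\rangle\big)d\mu=I(Z_{ab}).\ \square$$

Eliminating $Y$, the vertical derivative solves $\nabla_X^2Z_{ab}+R_vZ_{ab}=-\Theta_{ab}$, the Jacobi equation with the curvature of $E$ as a source.

**Where the energy estimate stops.** The sensible plan now is: $I$ is positive in negative curvature, so bound the right side of (7). If the sectional curvature is at most $-\kappa^2$, then $\kappa^2\|Z\|^2\le\sum I(Z_{ab})\le\|Z\|\,\|\Theta\|$ in $L^2$ norms, that is, $\|Z\|\le\kappa^{-2}\|\Theta\|$. This proves $Z=0$ when $\Theta=0$, the flat case that we have already done. For a curved bundle it bounds $Z$ by the curvature and says nothing more. Nor can any argument insensitive to the dimension do better. On an oriented negatively curved surface take $E=TM$ and $e=(v,Jv)$. Then $\omega_{12}(w^v)=\langle v,Jw\rangle$ and $\omega_{12}(w^h)=0$, so $Z_{12}=-Jv=-Z_{21}$, $Y=0$, and with $K$ the Gauss curvature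
$$\sum_{a,b}I(Z_{ab})=-2\int_{SM}K\,d\mu=-2\cdot2\pi\int_MK\,dA=-8\pi^2\chi(M)>0 .$$
Here $Z\ne0$, and $\Theta_{12}=-R_vZ_{12}=K\,Jv$ supplies exactly the energy. So the term $\sum\int\langle Z_{ab},\Theta_{ab}\rangle d\mu$ has to be understood exactly, and the value in dimension $2$ suggests looking for something topological.

## The Chern–Simons form against $(d\alpha)^{n-2}$

The integrand in (7) couples $\omega$ vertically with $\iota_X\Omega$ horizontally, summed over conjugate pairs $(w_i^v,w_i^h)$. That pairing is the one in $d\alpha$, so the integrand should be $\operatorname{tr}(\omega\wedge\iota_X\Omega)$ wedged with a power of $d\alpha$. And since $\omega(X)=0$, $-\operatorname{tr}(\omega\wedge\iota_X\Omega)$ is the contraction with $X$ of the Chern–Simons form, whose exterior derivative is pulled back from $M$.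

**Rank two over a three-manifold.** Here everything is visible without effort. Suppose $e$ is smooth, $r=2$, $n=3$, and let $a=\omega_{12}$. Then $\omega\wedge\omega=0$, so $da=\Omega_{12}$ is locally, up to sign, pulled back from $M$; hence $da\wedge da$ is the pullback of a $4$-form on a three-manifold and vanishes. On the $5$-manifold $SM$, Stokes' theorem gives
$$0=\int_{SM}d(a\wedge da\wedge\alpha)=\int_{SM}\big(da\wedge da\wedge\alpha-a\wedge da\wedge d\alpha\big)=-\int_{SM}a\wedge da\wedge d\alpha .$$
On a surface this computation is not available: $a\wedge da$ is already of top degree on $SM$, and there is no room for the factor $\alpha$.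

**Lemma 4.** Let $n\ge3$, and let $(w_i)_{i=1}^{n-1}$ be an orthonormal basis of $v^\perp$. Then
$$\int_{SM}\sum_i\operatorname{tr}\big(\omega(w_i^v)\,\Omega(X,w_i^h)\big)\,d\mu=0,\qquad\text{equivalently}\qquad\sum_{a,b}\int_{SM}\langle Z_{ab},\Theta_{ab}\rangle\,d\mu=0. \tag{8}$$

*Proof.* The two forms are equivalent because $\Omega$ is skew: $\sum_i\operatorname{tr}(\omega(w_i^v)\Omega(X,w_i^h))=\sum_{i,a,b}\omega_{ab}(w_i^v)\Omega_{ba}(X,w_i^h)=-\sum_{a,b}\langle Z_{ab},\Theta_{ab}\rangle$.

**Step 1: Stokes.** We show $\int\mathrm{CS}_\varepsilon\wedge(d\alpha)^{n-2}=0$ for the smooth $3$-form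
$$\mathrm{CS}_\varepsilon=\operatorname{tr}\big(\omega_\varepsilon\wedge d\omega_\varepsilon+\tfrac23\omega_\varepsilon^3\big)=\operatorname{tr}\big(\omega_\varepsilon\wedge\Omega_\varepsilon-\tfrac13\omega_\varepsilon^3\big).$$
Its derivative is $d\,\mathrm{CS}_\varepsilon=\operatorname{tr}(d\omega_\varepsilon\wedge d\omega_\varepsilon)+2\operatorname{tr}(d\omega_\varepsilon\wedge\omega_\varepsilon^2)=\operatorname{tr}(\Omega_\varepsilon\wedge\Omega_\varepsilon)$, because $\operatorname{tr}\omega_\varepsilon^4=0$ by cyclicity of the trace. The trace does not see the frame, so $d\,\mathrm{CS}_\varepsilon=\pi^*\operatorname{tr}(F^E\wedge F^E)$. As $n\ge3$, we may integrate over the closed oriented $(2n-1)$-manifold $SM$: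
$$0=\int_{SM}d\big(\mathrm{CS}_\varepsilon\wedge\alpha\wedge(d\alpha)^{n-3}\big)=\int_{SM}\pi^*\operatorname{tr}(F^E\wedge F^E)\wedge\alpha\wedge(d\alpha)^{n-3}-\int_{SM}\mathrm{CS}_\varepsilon\wedge(d\alpha)^{n-2}.$$
Call a covector horizontal if it depends only on $\zeta_h$ (these form a space of dimension $n$) and vertical if it depends only on $\zeta_v$. In the first integrand the pullback is a sum of products of four horizontal covectors, $\alpha$ is horizontal, and by (2) $d\alpha$ is a sum of products vertical $\wedge$ horizontal. Each term contains $4+1+(n-3)=n+2>n$ horizontal covectors and vanishes.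

**Step 2: the limit.** Since $\omega_\varepsilon\to\omega$ in $L^3$ and $\Omega_\varepsilon\to\Omega$ uniformly, letting $\varepsilon\to0$ gives
$$\int_{SM}\theta=0,\qquad\theta=\operatorname{tr}\big(\omega\wedge\Omega-\tfrac13\omega^3\big)\wedge(d\alpha)^{n-2}.$$

**Step 3: identifying $\theta$.** This is where $\omega(X)=0$ removes the cubic term. For degree reasons $\alpha\wedge\theta=0$; contracting with $X$ gives $\theta=\alpha\wedge\iota_X\theta$. Since $\omega(X)=0$ we have $\iota_X\operatorname{tr}\omega^3=3\operatorname{tr}(\omega(X)\omega^2)=0$ and $\iota_X\operatorname{tr}(\omega\wedge\Omega)=-\beta$ with $\beta=\operatorname{tr}(\omega\wedge\iota_X\Omega)$; also $\iota_Xd\alpha=0$. Hence $\theta=-\alpha\wedge\beta\wedge(d\alpha)^{n-2}$, and only the restriction of $\beta\wedge(d\alpha)^{n-2}$ to $\ker\alpha=\operatorname{span}(w_i^h,w_i^v)$ matters. With the dual basis $p_i=(w_i^v)^*$, $q_i=(w_i^h)^*$, (2) says $d\alpha=\sum_ip_i\wedge q_i$ there, so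
$$(d\alpha)^{n-1}=(n-1)!\prod_jp_j\wedge q_j,\qquad p_i\wedge q_i\wedge(d\alpha)^{n-2}=(n-2)!\prod_jp_j\wedge q_j=\tfrac1{n-1}(d\alpha)^{n-1},$$
while $p_i\wedge p_j$, $q_i\wedge q_j$, and $p_i\wedge q_j$ with $i\ne j$ give zero against $(d\alpha)^{n-2}$. Therefore
$$\theta=-\frac1{n-1}\sum_i\beta(w_i^v,w_i^h)\,d\mu .$$
Finally $\beta(w_i^v,w_i^h)=\operatorname{tr}\big(\omega(w_i^v)\Omega(X,w_i^h)-\omega(w_i^h)\Omega(X,w_i^v)\big)=\operatorname{tr}\big(\omega(w_i^v)\Omega(X,w_i^h)\big)$, since $\Omega(X,w_i^v)=0$. $\square$

Combining (7) and (8): for $n\ge3$,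
$$\sum_{a,b}I(Z_{ab})=0. \tag{9}$$

## The index form on Anosov manifolds

**Lemma 5.** Let $Z,\nabla_XZ\in L^\infty(SM;\mathcal N)$. If $(M,g)$ is Anosov, then $I(Z)\ge0$, with equality only if $Z=0$ a.e.

On the round sphere this is false. There $R_v=\mathrm{Id}$, and transport around closed geodesics is trivial, so multiplying a parallel section of $\mathcal N$ near one closed orbit by a flow-invariant cutoff gives $Z\neq0$ with $\nabla_XZ=0$ and $I(Z)=-\int|Z|^2d\mu<0$.

*Proof.* If the curvature is negative the lemma is immediate: by compactness $-\langle R_vZ,Z\rangle\ge c|Z|^2$ with $c>0$. In the general Anosov case some curvature may be positive, and the aim is to rewrite $I$ as the integral of a square.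

**Step 1: $E^s$ and $E^u$ are graphs of symmetric endomorphisms.** Since $\alpha$ and $d\alpha$ are flow-invariant, for $\zeta,\eta\in E^s$ we have $\alpha(\zeta)=\alpha(d\varphi_t\zeta)\to0$ and $d\alpha(\zeta,\eta)=d\alpha(d\varphi_t\zeta,d\varphi_t\eta)\to0$ as $t\to+\infty$. So $E^s\subset\ker\alpha$ is isotropic for $d\alpha$, and the same holds for $E^u$ with $t\to-\infty$. By dimension $E^s\oplus E^u=\ker\alpha$, of dimension $2n-2$; as $d\alpha$ is non-degenerate on $\ker\alpha$, isotropic subspaces have dimension at most $n-1$, so both have dimension $n-1$. By Klingenberg (*Riemannian manifolds with geodesic flow of Anosov type*, Ann. of Math. 1974; see also Mañé, *On a theorem of Klingenberg*, 1987), $E^s$ and $E^u$ are transverse to the vertical bundle. Hence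
$$E^{s/u}=\{w^h+(U^{s/u}w)^v:\ w\in\mathcal N\}$$
with $U=U^{s/u}$ continuous. By (2), isotropy reads $\langle Uw,w'\rangle-\langle Uw',w\rangle=0$: $U$ is symmetric. In curvature $-1$, $U^{s}=-\mathrm{Id}$ and $U^u=\mathrm{Id}$.

**Step 2: the Riccati equation.** It is what makes the square complete. By (3) and invariance, the Jacobi fields starting in $E^{s}$ (or in $E^u$) satisfy $J'=UJ$ along the orbit. Assemble a basis of them into a matrix $\mathbb J(t)$, invertible by transversality. Then $U=\mathbb J'\mathbb J^{-1}$ is smooth along orbits, and $\mathbb J''=-R_v\mathbb J$ gives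
$$\nabla_XU+U^2+R_v=0. \tag{10}$$
In particular $U$ and $\nabla_XU$ are bounded.

**Step 3: completing the square.** By the product rule and symmetry of $U$, $X\langle UZ,Z\rangle=\langle(\nabla_XU)Z,Z\rangle+2\langle UZ,\nabla_XZ\rangle$. So by (10)
$$|\nabla_XZ-UZ|^2=|\nabla_XZ|^2-X\langle UZ,Z\rangle+\langle(\nabla_XU+U^2)Z,Z\rangle=|\nabla_XZ|^2-\langle R_vZ,Z\rangle-X\langle UZ,Z\rangle. \tag{11}$$
Integrating with (4), $I(Z)=\int|\nabla_XZ-UZ|^2d\mu\ge0$ for both $U=U^s$ and $U=U^u$.

**Step 4: equality.** If $I(Z)=0$, then $U^sZ=\nabla_XZ=U^uZ$ a.e. Hence $Z^h+(U^sZ)^v\in E^s\cap E^u=0$, so $Z=0$ a.e. $\square$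

## A frame with zero derivative descends to $M$

**Proof of Theorem A.** A trivial connection is clearly transparent. Conversely let $(E,\nabla)$ be transparent, and take $e$ from Proposition 1.

**Step 1: $\nabla e=0$ almost everywhere.** By (9), $\sum I(Z_{ab})=0$, and by Lemma 5 every term is non-negative, so each $I(Z_{ab})=0$ and all $Z_{ab}=0$ a.e. By Lemma 3, $Y_{ab}=-\nabla_XZ_{ab}=0$. Together with $\omega(X)=0$ this covers all directions of $T(SM)$, so $\omega=0$ a.e., that is, $\nabla e=0$ a.e.

**Step 2: $e$ is smooth.** In a local smooth frame $f$ of $\mathcal E$ with connection matrix $A$, write $e=fh$ with $h$ Lipschitz. Then $dh=-Ah$ weakly. The right side is continuous, so $h$ is $C^1$; then the right side is $C^1$, so $h$ is $C^2$; and so on. Thus $e$ is smooth and parallel for $\pi^*\nabla$.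

**Step 3: descent.** On each fibre $S_xM$, which is connected, $\pi^*E$ is the product $S_xM\times E_x$ with the trivial connection, so $e(x,v)$ does not depend on $v$. Hence $e=\pi^*\bar e$ with $\bar e$ a global orthonormal frame of $E$, smooth because $\pi$ is a submersion. Since $\nabla_\zeta(\pi^*\bar e)=\nabla_{d\pi\zeta}\bar e$ and $d\pi$ is onto, $\bar e$ is parallel. $\square$

With the Corollary, already deduced from Theorem A, this shows that no closed transparent negatively-curved manifold and no closed transparent Anosov manifold exists in any dimension $\ge3$.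

## Manifolds without conjugate points: flatness from a twisted frame

We now prove Theorem B. Its two conclusions really differ. On a flat torus $\mathbb T^n$, which has no conjugate points, take $E=E_0$ trivial and $p(x,v)=k(v)$ for any smooth $k:S^{n-1}\to O(r)$. As $v$ is constant along flow lines, $p$ is parallel along them; but for non-constant $k$ it is not a pullback from $M$. So without the Anosov hypothesis only flatness of $\nabla$ can be expected.

**Step 1: (7) and (8) hold for $p$.** The purpose is to replace the global frame by local ones that differ by constants. Over $\pi^{-1}(\mathcal U)$, with $\mathcal U\subset M$ a small ball, let $s$ be the pullback of a parallel orthonormal frame of $E_0$ and put $e=p(s)$. This is a Lipschitz orthonormal frame of $\mathcal E$, parallel along flow lines. Another choice of $s$ replaces $e$ by $eg$ with $g\in O(r)$ locally constant, and $\omega,\Omega$ by $g^{-1}\omega g$, $g^{-1}\Omega g$.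

For the approximation, mollify the local matrices of $p$, glue with a partition of unity and take the isometric factor of the polar decomposition, exactly as in Lemma 2. This gives smooth isometries $p_\varepsilon\to p$ uniformly with $\nabla p_\varepsilon$ bounded and $\nabla p_\varepsilon\to\nabla p$ in $L^p$ for every finite exponent. Put $e_\varepsilon=p_\varepsilon(s)$; since $s$ is parallel, $\nabla e_\varepsilon=(\nabla p_\varepsilon)s$. The forms $\mathrm{CS}_\varepsilon$, $\theta$, $\beta$ are traces, unchanged by conjugation with a constant $g$. The sums over $a,b$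
$$\textstyle\sum|Z_{ab}|^2,\ \sum|Y_{ab}|^2,\ \sum\langle R_vZ_{ab},Z_{ab}\rangle,\ \sum\langle Z_{ab},Y_{ab}\rangle,\ \sum\langle Z_{ab},\Theta_{ab}\rangle,\ \sum|\nabla_XZ_{ab}-UZ_{ab}|^2,\ \sum\langle UZ_{ab},Z_{ab}\rangle,$$
for any field $U$ of endomorphisms of $\mathcal N$, are invariant too, because conjugation by $g\in O(r)$ is an isometry for the sum of squares of matrix entries, and constants commute with all derivatives. So all of these are globally defined on $SM$. The two equations of Lemma 3 are local, the integration by parts there uses only $\sum\langle Z_{ab},Y_{ab}\rangle$, and Stokes' theorem in Lemma 4 uses only $\mathrm{CS}_\varepsilon$. With the same proofs,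
$$\int\sum_{a,b}\big(|\nabla_XZ_{ab}|^2-\langle R_vZ_{ab},Z_{ab}\rangle\big)d\mu=0,\quad\nabla_XZ_{ab}=-Y_{ab},\quad\nabla_XY_{ab}=R_vZ_{ab}+\Theta_{ab}. \tag{12}$$

**Step 2: a Riccati solution.** We need a substitute for $U^s$, $U^u$. By Green (*A theorem of E. Hopf*, Michigan Math. J. 1958), on a closed manifold without conjugate points the limit $U(z)=\lim_{T\to\infty}A_T'(0)$ exists for each $z\in SM$, where $A_T$ is the Jacobi tensor along the geodesic of $z$ with $A_T(0)=\mathrm{Id}$, $A_T(T)=0$. Moreover $U$ is symmetric, uniformly bounded, and satisfies (10) along every orbit. (On a flat torus $A_T(t)=(1-t/T)\,\mathrm{Id}$, so $U=0$.) As a pointwise limit of continuous fields, $U$ is measurable; by (10) it is $C^1$ along orbits with bounded derivative, so the product rule of our weak calculus applies.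

**Step 3: $\Theta=0$.** This is where one square, instead of the two in Lemma 5, suffices. Summing (11) over $a,b$ and integrating, (12) gives $\int\sum|\nabla_XZ_{ab}-UZ_{ab}|^2d\mu=0$. So $\nabla_XZ_{ab}=UZ_{ab}$ and $Y_{ab}=-UZ_{ab}$ a.e. By Fubini, along almost every orbit the last equality holds for almost every time; there $Z_{ab},Y_{ab}$ have Lipschitz representatives and $U$ is $C^1$, so it holds along the whole orbit and may be differentiated:
$$\nabla_XY_{ab}=-(\nabla_XU)Z_{ab}-U\nabla_XZ_{ab}=(U^2+R_v)Z_{ab}-U^2Z_{ab}=R_vZ_{ab}\quad\text{a.e.}$$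
Comparing with (12), $\Theta_{ab}=0$ a.e., that is, $F^E(v,w)=0$ for a.e. $(x,v)\in SM$ and all $w\perp v$. By continuity this holds for all $(x,v)$, so $F^E=0$ and $\nabla$ is flat.

**Step 4: the Anosov case.** Here we show that $p$ itself descends. Anosov manifolds have no conjugate points (Klingenberg), so $\nabla$ is flat by Step 3. Apply the argument of Lemma 5 to the sum over $a,b$: integrating the sum of (11) with $U=U^s$ and with $U=U^u$ gives $U^sZ_{ab}=\nabla_XZ_{ab}=U^uZ_{ab}$ a.e., hence $\sum|Z_{ab}|^2=0$ a.e. Then $Y_{ab}=-\nabla_XZ_{ab}=0$ and $\omega(X)=0$, so $\omega=0$ a.e., i.e. $\nabla p=0$ a.e. As in Steps 2 and 3 of the proof of Theorem A, $p$ is smooth and parallel, hence constant along the fibres of $\pi$, and so it is the pullback of a parallel isometry $E_0\to E$. $\square$
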